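\title{A separable space of operators in which the compact operators are not complemented}

\begin{abstract}
We construct a separable closed subspace $Y$ of $B(\ell_2)$ that contains the ideal $\mathbf K$ of compact operators and admits no bounded linear projection onto $\mathbf K$; the space $Y$ can be taken to be a unital C$^*$-algebra. The example comes from a tower of matrix algebras built with sparse families of Weyl matrices. A projection would produce a trace average that is close to $1$ at a low level of the tower, equals $0$ at a high level, and changes by a summable amount from level to level. We also show that a $c_0$-sum $\mathcal J$ of algebras $K(H_i)$ is complemented in every closed subspace $Y$ with $\mathcal J\subset Y\subset\prod_iB(H_i)$ and $Y/\mathcal J$ separable if and only if the dimensions of the Hilbert spaces $H_i$ are bounded.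
\end{abstract}

\section{Introduction}

Let $B(\ell_2)$ be the C$^*$-algebra of bounded linear operators on the separable Hilbert space $\ell_2$, and let $\mathbf K$ be its closed ideal of compact operators. A closed subspace $F$ of a Banach space $Y$ is \emph{complemented} in $Y$ if there is a bounded linear projection $P\colon Y\to Y$ with range $F$. This happens exactly when the quotient map $\pi\colon Y\to Y/F$ has a bounded linear \emph{lift}, that is, a bounded linear right inverse: if $P$ is a projection onto $F$, then $I-P$ vanishes on $F$ and induces a lift, and if $\psi$ is a lift, then $I-\psi\pi$ is a projection onto $F$. For $F=\mathbf K$, a lift takes operators that are known only up to compact perturbation and picks representatives for them, linearly and with a bound on the norm. The following question is posed in \cite{source}.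

\begin{quote}
\emph{Let $Y$ be a separable closed subspace of $B(\ell_2)$ containing $\mathbf K$. Is $\mathbf K$ complemented in $Y$?}
\end{quote}

The simplest cases suggest that the answer is yes. If $Y/\mathbf K$ is finite dimensional, one lifts a basis. For diagonal operators the question concerns $c_0\subset Y\subset\ell_\infty$, and for separable $Y$ there is always a projection of norm at most $2$ (the case $d=1$ of Theorem~\ref{thm:class}). For C$^*$-algebras there is a theorem of Ando. A Banach space $F$ has the \emph{bounded approximation property} (BAP) if there is a constant $\gamma_0$ such that for every finite set $A\subset F$ and every $\varepsilon>0$ some finite rank operator $S$ on $F$ satisfies $\|S\|\le\gamma_0$ and $\|Sa-a\|<\varepsilon$ for $a\in A$. Ando's theorem states that if $\mathcal J$ is a closed ideal of a separable C$^*$-algebra $\mathcal A$ and $\mathcal A/\mathcal J$ has the BAP, then $\mathcal J$ is complemented in $\mathcal A$.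

Nevertheless, the answer is no, and the obstruction lives among block-diagonal operators with finite blocks. For positive integers $(n_m)_{m\ge0}$ let $\prod_mM_{n_m}$ be the C$^*$-algebra of bounded sequences of matrices with the supremum norm, and let $\mathcal J_0=(\bigoplus_mM_{n_m})_{c_0}$ be the ideal of sequences that tend to $0$ in norm.

\begin{theorem}\label{thm:block}
There are integers $(n_m)$ and a separable closed subspace $Y_0$ with $\mathcal J_0\subset Y_0\subset\prod_mM_{n_m}$ such that $\mathcal J_0$ is not complemented in $Y_0$.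
\end{theorem}

\begin{theorem}\label{thm:main}
View $\prod_mM_{n_m}\subset B(\ell_2)$ as the block-diagonal operators for $\ell_2=\bigoplus_m\ell_2^{n_m}$. Then $\mathbf K$ is not complemented in any closed subspace of $B(\ell_2)$ containing $\mathbf K\cup Y_0$. In particular, $\mathbf K$ is not complemented in the separable space $\overline{\operatorname{span}}(\mathbf K\cup Y_0)$, nor in the separable unital C$^*$-algebra $\mathcal A=C^*(1,\mathbf K,Y_0)$.
\end{theorem}

So the BAP hypothesis in Ando's theorem cannot be dropped, even for $\mathcal J=\mathbf K$, and by that theorem $\mathcal A/\mathbf K$ is a separable C$^*$-algebra without the BAP.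

The dividing line between $c_0$ and $\mathbf K$ is boundedness of dimension. Let $I$ be any set and let $H_i$ $(i\in I)$ be nonzero Hilbert spaces. Let $\mathcal M=\prod_{i\in I}B(H_i)$ be the C$^*$-algebra of bounded families $y=(y(i))_{i\in I}$, and let $\mathcal J=(\bigoplus_{i\in I}K(H_i))_{c_0}$ be the closed ideal of families of compact operators such that for each $\varepsilon>0$ only finitely many $i$ have $\|y(i)\|>\varepsilon$.

\begin{theorem}\label{thm:class}
The following are equivalent:
\begin{enumerate}
\item[(a)] $d:=\sup_i\dim H_i<\infty$;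
\item[(b)] $\mathcal J$ is complemented in every closed subspace $Y$ with $\mathcal J\subset Y\subset\mathcal M$ and $Y/\mathcal J$ separable;
\item[(c)] $\mathcal J$ is complemented in every C$^*$-subalgebra $Y$ of $\mathcal M$ with $\mathcal J\subset Y$ and $Y/\mathcal J$ separable.
\end{enumerate}
Under \textup{(a)} the projection can be chosen of norm at most $2d$.
\end{theorem}

\subsection*{Conventions}
We identify $M_a\otimes M_b$ with $M_{ab}$, and $\|\cdot\|$ is the operator norm. The matrix units are $e_{pq}$, the trace is $\operatorname{Tr}$, and $\tau$ is the normalized trace ($\tau(1)=1$) on whichever matrix algebra is at hand. The entrywise conjugate and the transpose of $a$ are $\bar a$ and $a^{\mathsf T}$, so $\bar a^{\,\mathsf T}=a^*$. Orthonormal bases of $M_n$ refer to the inner product $\operatorname{Tr}(a^*b)$. The identity map of $M_n$ is $\operatorname{id}_n$. For a finite set $\Lambda$, the space $\mathbb C^\Lambda$ has basis vectors $[\lambda]$, which we call \emph{labels}.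

\section{Projections coordinate by coordinate; bounded dimension}\label{sec:coord}

When all blocks are finite dimensional, a projection onto $\mathcal J$ can be described one coordinate at a time. Both the positive and the negative results use this description.

\begin{lemma}\label{lem:coord}
Let all $H_i$ be finite dimensional and let $\mathcal J\subset Y\subset\mathcal M$ be a closed subspace. Then $\mathcal J$ is complemented in $Y$ if and only if there are linear maps $T_i\colon Y\to B(H_i)$ such that
\begin{enumerate}
\item[(T1)] $T_i=0$ on $\mathcal J$ for every $i$;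
\item[(T2)] $C:=\sup_i\|T_i\|<\infty$;
\item[(T3)] $(y(i)-T_iy)_{i\in I}\in\mathcal J$ for every $y\in Y$.
\end{enumerate}
In that case $Py=(y(i)-T_iy)_i$ defines a bounded projection onto $\mathcal J$.
\end{lemma}

\begin{proof}
If $P$ is a bounded projection onto $\mathcal J$, let $T_iy$ be the $i$-th coordinate of $(I-P)y$; then (T1)--(T3) hold with $C=\|I-P\|$. Conversely, the map $P$ in the last sentence is bounded by (T2), has values in $\mathcal J$ by (T3), and is the identity on $\mathcal J$ by (T1).
\end{proof}

Thus $T_i$ has to imitate the coordinate map $y\mapsto y(i)$ on each fixed $y$ for all but finitely many $i$, although it does not see $\mathcal J$, on which the coordinate map takes every value in $B(H_i)$. In bounded dimension the maps $T_i$ can be assembled entry by entry, by a Sobczyk--Veech argument.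

\begin{proposition}\label{prop:bounded}
If $d=\sup_i\dim H_i<\infty$ and $\mathcal J\subset Y\subset\mathcal M$ is a closed subspace with $Y/\mathcal J$ separable, then there is a projection of $Y$ onto $\mathcal J$ of norm at most $2d$.
\end{proposition}

\begin{proof}
Fix an orthonormal basis of each $H_i$. Let $\Gamma$ be the set of triples $\alpha=(i,p,q)$ with $p,q\le\dim H_i$, and let $f_\alpha(y)$ be the $(p,q)$ entry of $y(i)$. Each $f_\alpha$ lies in the unit ball $D$ of $Y^*$, which is weak$^*$ compact. Along any sequence of distinct triples $\alpha_k=(i_k,p_k,q_k)$ each $i$ occurs finitely often, so $|f_{\alpha_k}(y)|\le\|y(i_k)\|\to0$ for $y\in\mathcal J$; in other words $(f_\alpha(y))_\alpha\in c_0(\Gamma)$ for $y\in\mathcal J$. We look for functionals $h_\alpha$ in the weak$^*$ compact set $D_0=\{h\in D:h|_{\mathcal J}=0\}$ that are close to the $f_\alpha$.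

Choose $z_1,z_2,\dots$ in the unit ball of $Y$ whose images span a dense subspace of $Y/\mathcal J$; then $\mathcal J\cup\{z_k\}$ spans a dense subspace of $Y$. Put $\rho(f,h)=\sum_k2^{-k}|(f-h)(z_k)|$ for $f,h\in D$. For fixed $f$ the function $\rho(f,\cdot)$ is a uniform limit of weak$^*$ continuous functions on $D$, hence weak$^*$ continuous, so there is $h_\alpha\in D_0$ at which $\rho(f_\alpha,\cdot)$ attains its minimum $\rho_\alpha$ over $D_0$.

We claim that $(\rho_\alpha)\in c_0(\Gamma)$. Otherwise there are $\varepsilon>0$ and distinct $\alpha_1,\alpha_2,\dots$ with $\rho_{\alpha_k}>\varepsilon$. Let $f\in D$ be a weak$^*$ cluster point of $(f_{\alpha_k})$. For $y\in\mathcal J$ the number $f(y)$ is a cluster point of the null sequence $f_{\alpha_k}(y)$, so $f\in D_0$ and $\rho(f_{\alpha_k},f)\ge\rho_{\alpha_k}>\varepsilon$ for all $k$. But $\rho(\cdot,f)$ is weak$^*$ continuous and vanishes at the cluster point $f$, so $\inf_k\rho(f_{\alpha_k},f)=0$, a contradiction.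

The map $y\mapsto(f_\alpha(y)-h_\alpha(y))_\alpha$ from $Y$ to $\ell_\infty(\Gamma)$ has norm at most $2$. It sends $z_k$ into $c_0(\Gamma)$ because $|(f_\alpha-h_\alpha)(z_k)|\le2^k\rho_\alpha$, and it sends $y\in\mathcal J$ to $(f_\alpha(y))_\alpha\in c_0(\Gamma)$. Since $c_0(\Gamma)$ is closed, it sends all of $Y$ into $c_0(\Gamma)$. Let $T_iy$ be the matrix with entries $h_{(i,p,q)}(y)$. The norm of a $k\times k$ matrix is at most its Hilbert--Schmidt norm, hence at most $k$ times its largest entry. Therefore $\|T_i\|\le d$, the family $(y(i)-T_iy)_i$ lies in $\mathcal J$, and $\|y(i)-T_iy\|\le2d\|y\|$. Lemma~\ref{lem:coord} gives the projection.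
\end{proof}

Separability of $Y/\mathcal J$ is used to define $\rho$. The bound on the dimensions is used only at the end, in passing from entries to operator norms, where a factor $\dim H_i$ is lost. Theorem~\ref{thm:block} says that no other choice of the $T_i$ avoids such a loss.

\section{The mechanism in $2\times2$ matrices}\label{sec:model}

To contradict Lemma~\ref{lem:coord} we need a number that measures how well $T_m$ imitates the $m$-th coordinate map, that is forced to be near $1$ by (T3), and that is forced to be $0$ by (T1). The second effect is visible in $M_2$.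

Let $X=e_{12}+e_{21}$, $Z=e_{11}-e_{22}$ and $\mathcal W=\{1,X,Z,XZ\}$; the product of two elements of $\mathcal W$ is, up to sign, an element of $\mathcal W$, and $XZX=-Z$. Let $B=M_2\otimes\mathbb C^{\{1,2\}}$, with $M_2$ acting on the first factor from both sides. Define linear maps $u,w\colon B\to M_2$ by
\[
u(a\otimes[1])=u(a\otimes[2])=a,\qquad w(a\otimes[1])=a,\quad w(a\otimes[2])=-a,
\]
and consider the sequences $\varphi(b)=(u(b),w(b),w(b),\dots)$ in $\prod_{m\ge0}M_2$. The coordinate $0$ forgets the label, and the later coordinates realize the two labels by unitaries $+1$ and $-1$ with sum zero. The kernel of $w$ consists of the elements $a\otimes([1]+[2])$, and $\varphi$ sends such an element to $(2a,0,0,\dots)$, which tends to $0$. So if $T_0$ satisfies (T1), then $T=T_0\varphi$ vanishes on $\ker w$, and $T=Sw$ for a linear map $S\colon M_2\to M_2$.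

When $u(b)$ is unitary, let $\gamma(b)=\tau(u(b)^*T(b))$ be the \emph{score} of $T$ at $b$. It equals $1$ if $T(b)=u(b)$, and $\gamma(-b)=\gamma(b)$. Put the labels on the diagonal,
\[
x=e_{11}\otimes[1]+e_{22}\otimes[2],
\]
so that $u(cxc')=cc'$ and $w(cxc')=cZc'$ for $c,c'\in M_2$. Replacing $(c,c')$ by $(cX,Xc')$ preserves $cc'$ and reverses the sign of $cZc'$, so
\[
\gamma\big((cX)\,x\,(Xc')\big)=\tau\big((cc')^*S(-cZc')\big)=-\gamma(cxc') .
\]
Up to signs this replacement permutes $\mathcal W\times\mathcal W$. Hence the average score of $T$ over the sixteen elements $cxc'$ $(c,c'\in\mathcal W)$ is $0$, whatever $S$ is. Multiplication on both sides is needed: the map $S(a)=aZ$ gives $T(cx)=c=u(cx)$ for every $c$.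

This is not yet a contradiction, because (T3) asks nothing of a single coordinate. We need one finite set of elements on which \emph{every} late $T_m$ has a small score. Each $\varphi(cxc')$ has unitary coordinates, as have $\varphi(1\otimes[1])$ and $\varphi(1\otimes[2])$. So the elements $cxc'$ can serve as the labels of an earlier level, to be placed on the diagonal of an earlier matrix factor and multiplied on both sides by unitaries, and so on. With matrix factors $M_{r_1},M_{r_2},\dots$ and families of unitaries in $M_{r_l}$ indexed by sets $\Sigma_l$, the diagonal of $M_{r_l}$ must carry one label for each pair from the next family: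
\[
r_l=|\Sigma_{l+1}|^2 .
\]
The analogue of $\mathcal W$ in $M_r$ has $r^2$ elements. Using it in full would force $r_l\ge r_{l+1}^4>r_{l+1}$ for all $l$, which no infinite sequence of integers $r_l\ge2$ satisfies. An infinite tower therefore needs families of only about $\sqrt r$ unitaries in $M_r$ that still average almost like the full family. Section~\ref{sec:weyl} produces them and shows that the error is controlled by $\|\operatorname{id}_r\otimes T\|$, not by $\|T\|$. Section~\ref{sec:step} obtains a bound on the former from a bound on the latter with the help of an additional matrix factor, and Section~\ref{sec:tower} adds up the errors along the tower.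

\section{Sparse families of Weyl matrices}\label{sec:weyl}

We shall use twice the following fact. If $F$ is a map from $M_n\times M_n$ to a vector space, conjugate linear in the first variable and linear in the second, then
\begin{equation}\label{eq:basis}
\sum_fF(f,f)\ \text{ is the same for all orthonormal bases $\{f\}$ of $M_n$.}
\end{equation}
Indeed, if $f'_k=\sum_jU_{kj}f_j$ with $U$ unitary, then $\sum_kF(f'_k,f'_k)=\sum_{i,j}\big(\sum_k\overline{U_{ki}}U_{kj}\big)F(f_i,f_j)=\sum_jF(f_j,f_j)$.

Let $r=2^\nu$, identify $\mathbb C^r$ with $\ell_2(\mathbb F_2^\nu)$, with basis $(\delta_t)$, and let $G=\mathbb F_2^\nu\times\mathbb F_2^\nu$, a group of order $r^2$. For $g=(\xi,\eta)\in G$ the \emph{Weyl matrix} $W_g$ is the real unitary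
\[
W_g\delta_t=(-1)^{\eta\cdot t}\delta_{t+\xi}.
\]
For $\nu=1$ these are $1,X,Z,XZ$. Applying both sides to $\delta_t$ gives $W_{(\xi,\eta)}W_{(\xi',\eta')}=(-1)^{\eta\cdot\xi'}W_{(\xi+\xi',\eta+\eta')}$. Also $\operatorname{Tr}(W_g^*W_{g'})=\sum_t\langle W_g\delta_t,W_{g'}\delta_t\rangle$ is $0$ if $\xi\ne\xi'$ and is $\sum_t(-1)^{(\eta+\eta')\cdot t}$ if $\xi=\xi'$, so the matrices $r^{-1/2}W_g$ form an orthonormal basis of $M_r$. Let $\Omega=r^{-1/2}\sum_t\delta_t\otimes\delta_t$ and let $E_\Omega$ be the orthogonal projection of $\mathbb C^r\otimes\mathbb C^r$ onto $\mathbb C\Omega$. By \eqref{eq:basis} for $F(a,b)=\bar a\otimes b$,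
\begin{equation}\label{eq:omega}
\frac1{r^2}\sum_{g\in G}\overline{W_g}\otimes W_g=\frac1r\sum_{i,j}e_{ij}\otimes e_{ij}=E_\Omega ,
\end{equation}
and reading off the coefficient of $e_{i\lambda}\otimes e_{j\mu}$,
\begin{equation}\label{eq:entries}
\frac1{r^2}\sum_{g\in G}\overline{(W_g)_{i\lambda}}\,(W_g)_{j\mu}=
\begin{cases}1/r&\text{if }i=j\text{ and }\lambda=\mu,\\0&\text{otherwise.}\end{cases}
\end{equation}

For a finite family $(s_\sigma)_{\sigma\in\Sigma}$ of unitaries in $M_r$ (repetitions allowed) define
\[
E_\Sigma=\frac1{|\Sigma|}\sum_{\sigma\in\Sigma}\overline{s_\sigma}\otimes s_\sigma,\qquad\varepsilon(\Sigma)=\|E_\Sigma-E_\Omega\| .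
\]
The \emph{defect} $\varepsilon(\Sigma)$ vanishes for the full Weyl family, and it measures how well scores averaged over $\Sigma$ approximate scores averaged over $G$.

\begin{lemma}\label{lem:compare}
Let $(s_\sigma)_{\sigma\in\Sigma}$ be unitaries in $M_r$, let $N\ge1$, and let $S\colon M_r\to M_r\otimes M_N$ be linear. Then
\[
\Big|\frac1{|\Sigma|}\sum_\sigma\tau\big((s_\sigma^*\otimes1)S(s_\sigma)\big)-\frac1{r^2}\sum_g\tau\big((W_g^*\otimes1)S(W_g)\big)\Big|\le\varepsilon(\Sigma)\,\|\operatorname{id}_r\otimes S\| .
\]
\end{lemma}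

\begin{proof}
Let $\phi_\Omega(R)=\langle\Omega,R\Omega\rangle$ on $M_r\otimes M_r$. Then $\phi_\Omega(a\otimes z)=\frac1r\sum_{i,j}a_{ij}z_{ij}=\tau(a^{\mathsf T}z)$. The functional $\phi=\phi_\Omega\otimes\tau$ on $M_r\otimes M_r\otimes M_N$ is a state (a tensor product of states), so it has norm $1$, and $\phi(a\otimes z)=\tau((a^{\mathsf T}\otimes1)z)$ for $a\in M_r$, $z\in M_r\otimes M_N$, as one sees on elementary tensors $z$. Thus $\phi(\bar s\otimes S(s))=\tau((s^*\otimes1)S(s))$ for $s\in M_r$, and by \eqref{eq:omega} the difference in the statement equals $\phi\big((\operatorname{id}_r\otimes S)(E_\Sigma-E_\Omega)\big)$.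
\end{proof}

For families of Weyl matrices the defect is a character sum. The map $g\mapsto\overline{W_g}\otimes W_g=W_g\otimes W_g$ is a unitary representation of the abelian group $G$, because the signs in the product formula cancel. Hence $W_g\otimes W_g=\sum_\chi\chi(g)P_\chi$, where $\chi$ runs over the $r^2$ characters of $G$, all $\pm1$-valued, and the $P_\chi$ are mutually orthogonal projections with sum $1$. Averaging over $G$ kills the nontrivial characters, so $P_1=E_\Omega$ by \eqref{eq:omega}. For $g_1,\dots,g_L\in G$ it follows that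
\begin{equation}\label{eq:chars}
\Big\|\frac1L\sum_{j=1}^LW_{g_j}\otimes W_{g_j}-E_\Omega\Big\|=\Big\|\sum_{\chi\ne1}\Big(\frac1L\sum_j\chi(g_j)\Big)P_\chi\Big\|\le\max_{\chi\ne1}\Big|\frac1L\sum_j\chi(g_j)\Big| .
\end{equation}

\begin{example}\label{ex:transpose}
In Lemma~\ref{lem:compare} one cannot replace $\|\operatorname{id}_r\otimes S\|$ by $\|S\|$. Let $N=1$ and $S(a)=a^{\mathsf T}$, so $\|S\|=1$. Since $W_g^{\mathsf T}=W_g^*$ and $W_g^2=(-1)^{\xi\cdot\eta}$, we get $\tau(W_g^*S(W_g))=(-1)^{\xi\cdot\eta}$. Summing over $\eta$ first gives $\sum_{\xi,\eta}(-1)^{\xi\cdot\eta+\xi\cdot\alpha+\eta\cdot\alpha'}=r(-1)^{\alpha\cdot\alpha'}$ for all $\alpha,\alpha'\in\mathbb F_2^\nu$. Let $\Sigma=\{g:\xi\cdot\eta=0\}$, whose indicator function is $\frac12(1+(-1)^{\xi\cdot\eta})$, and let $s_g=W_g$. Then $|\Sigma|=(r^2+r)/2$ and $\sum_{g\in\Sigma}\chi(g)=\pm r/2$ for $\chi\ne1$, so $\varepsilon(\Sigma)\le1/(r+1)$ by \eqref{eq:chars}. The two averages in the lemma are $1$ and $1/r$. Their difference exceeds $\varepsilon(\Sigma)\|S\|$ already for $r=2$, where the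 family is $\{1,X,Z\}$ and $\frac12>\frac13$.
\end{example}

There are only $r^2$ characters to control in \eqref{eq:chars}, so a random choice of $L$ elements gives a defect of order $\sqrt{(\log r)/L}$. With $L$ of order $\sqrt r$ and $r$ growing geometrically, the defects are summable. For $l\ge1$ set
\[
\nu_l=2l+20,\qquad r_l=2^{\nu_l}=4^{l+10},\qquad\varepsilon_l=\big((4l+41)\,2^{-l-7}\big)^{1/2}.
\]
Since $\varepsilon_{l+1}/\varepsilon_l\to2^{-1/2}$, we have $\sum_l\varepsilon_l<\infty$.

\begin{lemma}\label{lem:sparse}
For each $l\ge1$ there is a family $(s_\sigma)_{\sigma\in\Sigma_l}$ of unitaries in $M_{r_l}$ with $|\Sigma_l|=2^{l+9}$, $\sum_\sigma s_\sigma=0$ and $\varepsilon(\Sigma_l)\le\varepsilon_l$.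
\end{lemma}

\begin{proof}
Let $r=r_l$ and $L=2^{l+8}$, and choose $g_1,\dots,g_L\in G$ independently and uniformly. A nontrivial character takes each of the values $\pm1$ on half of $G$, so $\chi(g_1),\dots,\chi(g_L)$ are independent symmetric signs. Hoeffding's inequality for such signs states that $|\frac1L\sum_j\chi(g_j)|>\varepsilon$ has probability at most $2e^{-L\varepsilon^2/2}$. Here $L\varepsilon_l^2/2=4l+41$ and there are fewer than $r^2=2^{4l+40}$ nontrivial characters, so the right side of \eqref{eq:chars} exceeds $\varepsilon_l$ with probability at most $2^{4l+41}e^{-(4l+41)}<1$. Fix a choice for which it does not, and take the $2L$ unitaries $W_{g_j}$ and $-W_{g_j}$. Their sum is $0$, and the signs do not change $\bar s\otimes s$.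
\end{proof}

\section{The one-step estimate}\label{sec:step}

This section compares the scores at two consecutive levels. The setting is as follows. Let $r=2^\nu$ and $n\ge r$, let $\Lambda$ be a set of $r$ elements that indexes the standard basis of $\mathbb C^r$, and let $(s_\sigma)_{\sigma\in\Sigma}$ be unitaries in $M_r$. Let $B=M_r\otimes\mathbb C^\Lambda$, with the actions $c(a\otimes[\lambda])c'=cac'\otimes[\lambda]$ of $c,c'\in M_r$, and let
\[
x=\sum_{\lambda\in\Lambda}e_{\lambda\lambda}\otimes[\lambda]\in B .
\]
For each $k$ in some index set (of ``coordinates'') let $N_k\ge1$, let $\omega_{k,\lambda}\in M_{N_k}$ $(\lambda\in\Lambda)$ be unitaries, and define $w_k\colon B\to M_r\otimes M_{N_k}$ by $w_k(a\otimes[\lambda])=a\otimes\omega_{k,\lambda}$. Then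
\begin{equation}\label{eq:module}
w_k(cbc')=(c\otimes1)w_k(b)(c'\otimes1),
\end{equation}
and $w_k(x)=\sum_\lambda e_{\lambda\lambda}\otimes\omega_{k,\lambda}$ is block diagonal with unitary blocks, so $w_k(cxc')$ is unitary when $c,c'$ are. For $j\ge1$ and $v\in M_j\otimes B$ put $\|v\|_*=\sup_k\|(\operatorname{id}_j\otimes w_k)(v)\|$; this is a finite seminorm because the $\omega_{k,\lambda}$ have norm $1$. Fix a coordinate $m$, write $N=N_m$, and let $T\colon M_n\otimes B\to M_n\otimes M_r\otimes M_N$ be linear. Define the sesquilinear form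
\[
\langle b',b\rangle_T=\frac1{n^2rN}\sum_{p,q\le n}\operatorname{Tr}\big[(e_{pq}\otimes w_m(b'))^*\,T(e_{pq}\otimes b)\big]\qquad(b,b'\in B)
\]
and the score $\gamma(b)=\langle b,b\rangle_T$.

\begin{proposition}\label{prop:step}
If $\|T(v)\|\le C\|v\|_*$ for all $v\in M_n\otimes B$, then
\[
\Big|\frac1{|\Sigma|^2}\sum_{\sigma,\sigma'\in\Sigma}\gamma(s_\sigma xs_{\sigma'})-\frac1{r^2}\sum_{\lambda,i,j\in\Lambda}\gamma(e_{ij}\otimes[\lambda])\Big|\le2C\varepsilon(\Sigma).
\]
\end{proposition}

When $|\Sigma|^2$ is about $r$, the first average involves about $r$ elements of the space $B$ of dimension $r^3$, while the second runs over a basis of $B$.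

\begin{proof}
\emph{Step 1: from $T$ to a map with bounded amplification.} By Example~\ref{ex:transpose} we need a bound for a map of the form $\operatorname{id}_r\otimes T'$, whereas $T$ is merely bounded and need not respect the tensor factors. The factor $M_n$ resolves this: the score is invariant under the two-sided action of the unitary group $\mathcal U(n)$, so $T$ can be averaged into the form $\operatorname{id}_n\otimes T'$. With normalized Haar measure on $\mathcal U(n)$ let
\[
T^{\mathrm{av}}(v)=\iint(U^*\otimes1)\,T\big((U\otimes1)v(V\otimes1)\big)\,(V^*\otimes1)\,dU\,dV .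
\]
Since $(\operatorname{id}_n\otimes w_k)\big((U\otimes1)v(V\otimes1)\big)=(U\otimes1)(\operatorname{id}_n\otimes w_k)(v)(V\otimes1)$, the seminorm $\|\cdot\|_*$ is invariant under this action, and $\|T^{\mathrm{av}}(v)\|\le C\|v\|_*$. The substitutions $U\to UU_0^*$, $V\to V_0^*V$ show that $T^{\mathrm{av}}((U_0\otimes1)v(V_0\otimes1))=(U_0\otimes1)T^{\mathrm{av}}(v)(V_0\otimes1)$ for unitaries $U_0,V_0$, and, since the unitaries span $M_n$, for all $U_0,V_0\in M_n$. In particular
\[
(a\otimes1)\,T^{\mathrm{av}}(1\otimes b)=T^{\mathrm{av}}(a\otimes b)=T^{\mathrm{av}}(1\otimes b)\,(a\otimes1)\qquad(a\in M_n,\ b\in B).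
\]
So $T^{\mathrm{av}}(1\otimes b)$ commutes with $M_n\otimes1$ and has the form $1\otimes T'(b)$ for a linear map $T'\colon B\to M_r\otimes M_N$, and $T^{\mathrm{av}}=\operatorname{id}_n\otimes T'$. As $r\le n$, the algebra $M_r$ sits in $M_n$ as the upper left corner, and this inclusion, tensored with any matrix algebra, is isometric. Restricting to the corner gives
\begin{equation}\label{eq:cb}
\|(\operatorname{id}_r\otimes T')(v)\|\le C\|v\|_*\qquad(v\in M_r\otimes B).
\end{equation}
Next,
\begin{equation}\label{eq:score}
\langle b',b\rangle_T=\tau\big(w_m(b')^*T'(b)\big)\qquad(b,b'\in B).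
\end{equation}
To see this, let $F(f',f)=\operatorname{Tr}[(f'\otimes w_m(b'))^*T(f\otimes b)]$ on $M_n\times M_n$. By the trace property,
\[
\sum_{p,q}\operatorname{Tr}\big[(e_{pq}\otimes w_m(b'))^*T^{\mathrm{av}}(e_{pq}\otimes b)\big]=\iint\sum_{p,q}F(Ue_{pq}V,Ue_{pq}V)\,dU\,dV .
\]
The matrices $Ue_{pq}V$ form an orthonormal basis of $M_n$, so by \eqref{eq:basis} the integrand is constant and equal to $n^2rN\langle b',b\rangle_T$. The left side is $\sum_{p,q}\operatorname{Tr}(e_{qq})\operatorname{Tr}(w_m(b')^*T'(b))=n^2rN\,\tau(w_m(b')^*T'(b))$.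

\emph{Step 2: from $\Sigma$ to $G$, one side at a time.} Let $b\in B$ be such that all $w_k(b)$ are unitary. We claim that
\begin{equation}\label{eq:sides}
\Big|\frac1{|\Sigma|}\sum_\sigma\gamma(s_\sigma b)-\frac1{r^2}\sum_g\gamma(W_gb)\Big|\le C\varepsilon(\Sigma),\qquad
\Big|\frac1{|\Sigma|}\sum_\sigma\gamma(bs_\sigma)-\frac1{r^2}\sum_g\gamma(bW_g)\Big|\le C\varepsilon(\Sigma).
\end{equation}
For the first inequality let $S(a)=T'(ab)\,w_m(b)^*$. By \eqref{eq:score}, \eqref{eq:module} and the trace property,
\[
\gamma(sb)=\tau\big(w_m(b)^*(s^*\otimes1)T'(sb)\big)=\tau\big((s^*\otimes1)S(s)\big)\qquad(s\in M_r).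
\]
For $R=\sum_ja_j'\otimes a_j\in M_r\otimes M_r$ let $v=\sum_ja'_j\otimes a_jb\in M_r\otimes B$. Then $(\operatorname{id}_r\otimes w_k)(v)=(R\otimes1)(1\otimes w_k(b))$ has norm $\|R\|$ for every $k$, so $\|v\|_*=\|R\|$. Since $(\operatorname{id}_r\otimes S)(R)=(\operatorname{id}_r\otimes T')(v)\,(1\otimes w_m(b)^*)$, inequality \eqref{eq:cb} gives $\|\operatorname{id}_r\otimes S\|\le C$, and Lemma~\ref{lem:compare} applies. For the second inequality let $S(a)=w_m(b)^*\,T'(ba)$. Now $w_m(bs)^*=(s^*\otimes1)w_m(b)^*$, so $\gamma(bs)=\tau((s^*\otimes1)S(s))$. For $v=\sum_ja_j'\otimes ba_j$ we have $(\operatorname{id}_r\otimes w_k)(v)=(1\otimes w_k(b))(R\otimes1)$ and $(\operatorname{id}_r\otimes S)(R)=(1\otimes w_m(b)^*)(\operatorname{id}_r\otimes T')(v)$, so again $\|\operatorname{id}_r\otimes S\|\le C$.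

Apply the first inequality of \eqref{eq:sides} to $b=xs_{\sigma'}$ and average over $\sigma'\in\Sigma$; apply the second to $b=W_gx$ and average over $g\in G$. The triangle inequality gives
\[
\Big|\frac1{|\Sigma|^2}\sum_{\sigma,\sigma'}\gamma(s_\sigma xs_{\sigma'})-\frac1{r^4}\sum_{g,g'}\gamma(W_gxW_{g'})\Big|\le2C\varepsilon(\Sigma).
\]

\emph{Step 3: the full average.} We have $W_gxW_{g'}=\sum_{\lambda,i,j}(W_g)_{i\lambda}(W_{g'})_{\lambda j}\,e_{ij}\otimes[\lambda]$, so
\[
\gamma(W_gxW_{g'})=\sum_{\lambda,i,j}\ \sum_{\mu,i',j'}\overline{(W_g)_{i\lambda}}(W_g)_{i'\mu}\;\overline{(W_{g'})_{\lambda j}}(W_{g'})_{\mu j'}\;\big\langle e_{ij}\otimes[\lambda],\,e_{i'j'}\otimes[\mu]\big\rangle_T .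
\]
By \eqref{eq:entries}, averaging over $g$ leaves the terms with $i=i'$, $\lambda=\mu$ and a factor $1/r$, and averaging over $g'$ leaves the terms with $\lambda=\mu$, $j=j'$ and another factor $1/r$. Hence $r^{-4}\sum_{g,g'}\gamma(W_gxW_{g'})=r^{-2}\sum_{\lambda,i,j}\gamma(e_{ij}\otimes[\lambda])$.
\end{proof}

\section{The tower and the proof of Theorem~\ref{thm:block}}\label{sec:tower}

\subsection*{Sizes and levels}
Let $r_l$, $\varepsilon_l$, $\Sigma_l$ be as in Lemma~\ref{lem:sparse}. Put $n_0=r_1$ and $n_l=n_0r_1\cdots r_l$, and identify $M_{n_{l+1}}=M_{n_l}\otimes M_{r_{l+1}}$. The earlier factors will play the role of $M_n$ in Proposition~\ref{prop:step}, and they are large enough: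
\begin{equation}\label{eq:size}
n_l\ge r_{l+1}\qquad(l\ge0),
\end{equation}
by definition for $l=0$, and because $n_l\ge n_0r_l\ge4r_l=r_{l+1}$ for $l\ge1$. The labels of level $l\ge0$ are the pairs in $\Lambda_l=\Sigma_{l+1}\times\Sigma_{l+1}$. Then $|\Lambda_l|=(2^{l+10})^2=4^{l+10}$, which is $r_l$ for $l\ge1$, and we index the standard basis of $\mathbb C^{r_l}$ by $\Lambda_l$. Let $V_l=M_{n_l}\otimes\mathbb C^{\Lambda_l}$ and define linear maps $\iota_l\colon V_l\to V_{l+1}=M_{n_l}\otimes M_{r_{l+1}}\otimes\mathbb C^{\Lambda_{l+1}}$ by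
\[
\iota_l\big(A\otimes[(\sigma,\sigma')]\big)=A\otimes s_\sigma x_{l+1}s_{\sigma'},\qquad x_{l+1}=\sum_{\lambda\in\Lambda_{l+1}}e_{\lambda\lambda}\otimes[\lambda].
\]
These maps need not be injective; in fact $\sum_\sigma s_\sigma=0$ gives
\begin{equation}\label{eq:kill}
\iota_l\Big(A\otimes\sum_{\lambda\in\Lambda_l}[\lambda]\Big)=0 .
\end{equation}

\subsection*{Coordinates}
As in Section~\ref{sec:model}, the $m$-th coordinate forgets the labels of level $m$, and this determines how it realizes the labels of lower levels. For $l\le m$ and $\lambda\in\Lambda_l$ define $\omega^l_{m,\lambda}\in M_{n_m/n_l}$ by $\omega^m_{m,\lambda}=1$ and, for $l<m$,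
\[
\omega^l_{m,(\sigma,\sigma')}=(s_\sigma\otimes1)\Big(\sum_{\lambda\in\Lambda_{l+1}}e_{\lambda\lambda}\otimes\omega^{l+1}_{m,\lambda}\Big)(s_{\sigma'}\otimes1)\in M_{r_{l+1}}\otimes M_{n_m/n_{l+1}} .
\]
By downward induction on $l$ these matrices are unitary. Let $u^l_m\colon V_l\to M_{n_m}$ be given by $u^l_m(A\otimes[\lambda])=A\otimes\omega^l_{m,\lambda}$. For $l<m$,
\[
u^{l+1}_m\iota_l\big(A\otimes[(\sigma,\sigma')]\big)=\sum_\lambda A\otimes s_\sigma e_{\lambda\lambda}s_{\sigma'}\otimes\omega^{l+1}_{m,\lambda}=A\otimes\omega^l_{m,(\sigma,\sigma')},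
\]
that is, $u^l_m=u^{l+1}_m\iota_l$. Define $\varphi_l\colon V_l\to\prod_mM_{n_m}$ by letting the $m$-th coordinate of $\varphi_l(v)$ be $u^l_m(v)$ for $m\ge l$ and $0$ for $m<l$. The sequence is bounded because $\|u^l_m(\sum_\lambda A_\lambda\otimes[\lambda])\|\le\sum_\lambda\|A_\lambda\|$. The difference $\varphi_l(v)-\varphi_{l+1}(\iota_lv)$ vanishes outside the coordinate $l$, so it lies in $\mathcal J_0$: modulo $\mathcal J_0$, the spaces $\varphi_l(V_l)$ increase. Put
\[
Y_0=\overline{\operatorname{span}}\Big(\mathcal J_0\cup\bigcup_{l\ge0}\varphi_l(V_l)\Big).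
\]
It is separable, since $\mathcal J_0$ is separable and each $V_l$ is finite dimensional.

\begin{proof}[Proof of Theorem~\ref{thm:block}]
Suppose that $\mathcal J_0$ is complemented in $Y_0$. Let $T_m\colon Y_0\to M_{n_m}$ and $C$ be as in Lemma~\ref{lem:coord}, and put $T^l_m=T_m\varphi_l\colon V_l\to M_{n_m}$ for all $l,m\ge0$. Conditions (T1)--(T3) give:
\begin{enumerate}
\item[(i)] $T^{l+1}_m\iota_l=T^l_m$ for all $l,m$;
\item[(ii)] $\|T^l_m(v)\|\le C\sup_{k\ge l}\|u^l_k(v)\|$ for $v\in V_l$;
\item[(iii)] $\|T^l_m(v)-u^l_m(v)\|\to0$ as $m\to\infty$, for fixed $l$ and $v\in V_l$.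
\end{enumerate}
For $0\le l\le m$ define the score of $T_m$ at level $l$ by
\[
\beta^m_l=\frac1{|\Lambda_l|}\sum_{\lambda\in\Lambda_l}\frac1{n_ln_m}\sum_{p,q\le n_l}\operatorname{Tr}\big[u^l_m(e_{pq}\otimes[\lambda])^*\,T^l_m(e_{pq}\otimes[\lambda])\big].
\]

\emph{At a fixed level, $\lim_m\beta^m_l=1$.} The matrix $a=u^l_m(e_{pq}\otimes[\lambda])=e_{pq}\otimes\omega^l_{m,\lambda}$ is a partial isometry of rank $n_m/n_l$, so $\operatorname{Tr}(a^*a)=n_m/n_l$ and $|\operatorname{Tr}(a^*z)|\le(n_m/n_l)\|z\|$ for $z\in M_{n_m}$. Since $\frac1{n_ln_m}=\frac1{n_l^2}\cdot\frac{n_l}{n_m}$, the number $\beta^m_l$ is the average over $(\lambda,p,q)$ of the traces divided by $n_m/n_l$. Writing $T^l_m=u^l_m+(T^l_m-u^l_m)$, we get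
\[
|\beta^m_l-1|\le\max_{\lambda,p,q}\big\|(T^l_m-u^l_m)(e_{pq}\otimes[\lambda])\big\|,
\]
a maximum over a finite set that does not depend on $m$. It tends to $0$ by (iii).

\emph{At the top level, $\beta^m_m=0$.} Here $u^m_m(e_{pq}\otimes[\lambda])=e_{pq}$ does not depend on $\lambda$, so the sum over $\lambda$ can be carried out first, and by (i) and \eqref{eq:kill}
\[
\sum_{\lambda\in\Lambda_m}T^m_m(e_{pq}\otimes[\lambda])=T^{m+1}_m\iota_m\Big(e_{pq}\otimes\sum_\lambda[\lambda]\Big)=0 .
\]

\emph{Between levels, $|\beta^m_l-\beta^m_{l+1}|\le2C\varepsilon_{l+1}$ for $0\le l<m$.} Apply Proposition~\ref{prop:step} with $n=n_l$, $r=r_{l+1}$, $\Lambda=\Lambda_{l+1}$, $\Sigma=\Sigma_{l+1}$, coordinates $k\ge l+1$, $N_k=n_k/n_{l+1}$, $\omega_{k,\lambda}=\omega^{l+1}_{k,\lambda}$ and $T=T^{l+1}_m$. Then $n\ge r$ by \eqref{eq:size}, $V_{l+1}=M_n\otimes B$, $x=x_{l+1}$ and $u^{l+1}_k=\operatorname{id}_n\otimes w_k$, so (ii) is the hypothesis of the proposition. The normalizing constant is $n^2rN_m=n_ln_m$. By $u^l_m=u^{l+1}_m\iota_l$ and (i),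
\[
u^l_m\big(e_{pq}\otimes[(\sigma,\sigma')]\big)=e_{pq}\otimes w_m(s_\sigma xs_{\sigma'}),\qquad T^l_m\big(e_{pq}\otimes[(\sigma,\sigma')]\big)=T(e_{pq}\otimes s_\sigma xs_{\sigma'}),
\]
so $\beta^m_l$ is the first average in the proposition. The matrix units of $M_{n_{l+1}}$ are the $e_{pq}\otimes e_{ij}$, and $\frac1{|\Lambda_{l+1}|}\cdot\frac1{n_{l+1}n_m}=\frac1{r^2}\cdot\frac1{n_ln_m}$ because $|\Lambda_{l+1}|=r$ and $n_{l+1}=n_lr$. So $\beta^m_{l+1}$ is the second average.

\emph{Conclusion.} For $m>l$ we obtain $|\beta^m_l|=|\beta^m_l-\beta^m_m|\le2C\sum_{j>l}\varepsilon_j$. Letting $m\to\infty$ gives $1\le2C\sum_{j>l}\varepsilon_j$ for every $l$, which is false for large $l$ because $\sum_j\varepsilon_j<\infty$.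
\end{proof}

Each feature of the construction enters at one place. The relation $\sum_\sigma s_\sigma=0$ puts $\varphi_m(A\otimes\sum_\lambda[\lambda])$, whose $m$-th coordinate is $|\Lambda_m|A$, into $\mathcal J_0$ and makes the top score vanish. The equality $|\Lambda_{l+1}|=r_{l+1}$ lets consecutive scores be the two averages of Proposition~\ref{prop:step}. The inequality \eqref{eq:size} yields \eqref{eq:cb}. Boundedness of the projection is used only through (ii), and summability of the defects only in the last line.

\section{Transfer to other ideals}\label{sec:transfer}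

A projection onto $\mathbf K$ or onto $\mathcal J$ can be compressed to a projection onto $\mathcal J_0$, provided there is room for blocks of all the sizes $n_m$.

\begin{lemma}\label{lem:transfer}
Let $\mathcal J\subset\mathcal M$ be as in Theorem~\ref{thm:class}, with $\sup_i\dim H_i=\infty$. There are an isometric $*$-homomorphism $\theta\colon\prod_mM_{n_m}\to\mathcal M$ with $\theta(\mathcal J_0)\subset\mathcal J$ and a linear contraction $\kappa\colon\mathcal M\to\prod_mM_{n_m}$ with $\kappa\theta=\operatorname{id}$ and $\kappa(\mathcal J)\subset\mathcal J_0$. Consequently $\mathcal J$ is not complemented in any closed subspace of $\mathcal M$ containing $\mathcal J\cup\theta(Y_0)$.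
\end{lemma}

\begin{proof}
View $\mathcal M$ as the block-diagonal operators on $H=\bigoplus_iH_i$. We choose mutually orthogonal subspaces $L_m\subset H$ with $\dim L_m=n_m$, each contained in a single $H_i$. If some $H_i$ is infinite dimensional, take all $L_m$ inside it. Otherwise, for every $n$ infinitely many $i$ have $\dim H_i\ge n$ (or else the supremum would be finite), so we can choose distinct $i_m$ with $\dim H_{i_m}\ge n_m$ and take $L_m\subset H_{i_m}$. Let $e_m\in\mathcal J$ be the projection onto $L_m$ and identify $e_m\mathcal Me_m=B(L_m)$ with $M_{n_m}$.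

Let $\theta((a_m))$ be the operator that acts as $a_m$ on $L_m$ and as $0$ on the orthogonal complement of $\bigoplus_mL_m$. It maps each $H_i$ into itself, so it lies in $\mathcal M$, and $\theta$ is a $*$-homomorphism with $\|\theta((a_m))\|=\sup_m\|a_m\|$. Finitely supported sequences are dense in $\mathcal J_0$ and are mapped into $\sum_me_m\mathcal Me_m\subset\mathcal J$, so $\theta(\mathcal J_0)\subset\mathcal J$. Let $\kappa(y)=(e_mye_m)_m$, a contraction with $\kappa\theta=\operatorname{id}$. Every $y\in\mathcal J$ is a norm limit of finite rank operators on $H$, and for a rank one operator $y=\langle\zeta',\cdot\,\rangle\zeta$ we have $\|e_mye_m\|\le\|e_m\zeta\|\,\|\zeta'\|\to0$ because $\sum_m\|e_m\zeta\|^2\le\|\zeta\|^2$. Hence $\|e_mye_m\|\to0$ for all $y\in\mathcal J$.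

If $P$ is a bounded projection onto $\mathcal J$ of a space containing $\mathcal J\cup\theta(Y_0)$, then $\kappa P\theta|_{Y_0}$ is bounded, maps $Y_0$ into $\mathcal J_0$, and fixes each $a\in\mathcal J_0$, since $\theta(a)\in\mathcal J$ gives $\kappa P\theta(a)=\kappa\theta(a)=a$. This contradicts Theorem~\ref{thm:block}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
In Lemma~\ref{lem:transfer} let $I$ be a single point, $H=\ell_2=\bigoplus_m\ell_2^{n_m}$ and $L_m=\ell_2^{n_m}$. Then $\mathcal J=\mathbf K$, $\mathcal M=B(\ell_2)$, and $\theta$ is the block-diagonal inclusion, which gives the first assertion. Since $\mathbf K$ and $Y_0$ are separable, so is their closed span, and so is $\mathcal A$: the noncommutative $*$-polynomials with coefficients in $\mathbb Q+i\mathbb Q$ in the elements of a countable dense subset of $\{1\}\cup\mathbf K\cup Y_0$ are dense in it.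
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Proposition~\ref{prop:bounded} gives (a)$\Rightarrow$(b) and the bound $2d$, and (c) is a special case of (b). For (c)$\Rightarrow$(a), suppose $\sup_i\dim H_i=\infty$ and let $Y$ be the C$^*$-subalgebra of $\mathcal M$ generated by $\mathcal J\cup\theta(Y_0)$. The quotient C$^*$-algebra $Y/\mathcal J$ is generated by the image of the separable set $\theta(Y_0)$, so it is separable, and $\mathcal J$ is not complemented in $Y$ by Lemma~\ref{lem:transfer}. Thus (c) fails.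
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Banach and operator space structure of C$^*$-algebras},
\texttt{https://www.ma.utexas.edu/users/rosenthl/pdf-papers/93.pdf}.

\end{thebibliography}
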